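# A Bezout semigroup that is not the divisibility theory of any Bezout ring

## 1. The six principal ideals of $\mathbb Z/12$

Throughout, all structures are commutative and rings have an identity element $1$.

Take $R=\mathbb Z/12$. Its principal ideals are $(1),(2),(3),(4),(6)$ and $(12)=(0)$, one for each divisor of $12$. They multiply by $(c)(d)=(\gcd(cd,12))$. For instance
$$(2)(2)=(4),\quad (2)(4)=(4),\quad (4)(4)=(4),\quad (3)(3)=(3),\quad (3)(4)=(0),\quad (2)(6)=(0).$$
Now forget the ring and keep this six-element monoid. By the Chinese remainder theorem $\mathbb Z/12\cong\mathbb Z/4\times\mathbb Z/3$, so the monoid is the product of $\{1,\varepsilon,0\}$, with $\varepsilon^2=0$, and $\{1,0\}$. The ring $k[X]/(X^2)\times k$ has the same monoid for every field $k$. Addition has been lost, and the ring cannot be recovered.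

Something has survived, though. Write $a\mid b$ if $b$ is a multiple of $a$ in the monoid. Then:

- divisibility is a partial order, and it is the lattice of divisors of $12$, with $\wedge=\gcd$ and $\vee=\operatorname{lcm}$; this lattice is distributive;
- multiplication distributes over $\wedge$ and $\vee$; for example $(2)\cdot\big((4)\vee(6)\big)=(2)(0)=(0)$ and $(2)(4)\vee(2)(6)=(4)\vee(0)=(0)$;
- cofactors of a gcd can be made coprime. Take $a=b=(4)$, so $d=a\wedge b=(4)$. Because of zero divisors, the cofactor $a_1$ in $a=da_1$ is not unique: $(1)$, $(2)$ and $(4)$ all work. Suppose someone hands us $a_1=(2)$. Among the possible cofactors $(1),(2),(4)$ of $b$, exactly one, $b_1=(1)$, satisfies $a_1\wedge b_1=1$. The point is that a good $b_1$ exists.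

Does a monoid with these three features always come from a ring?

**Definition (Bezout ring, divisibility theory).** A ring $R$ is *Bezout* if every finitely generated ideal of $R$ is principal. The *divisibility theory* $S_R$ of a Bezout ring $R$ is the commutative monoid with zero formed by the principal (equivalently, finitely generated) ideals under ideal multiplication, partially ordered by reverse inclusion.

**Definition (Bezout semigroup).** A *Bezout semigroup*, or *B-semigroup*, is a commutative monoid $S$ with $0$ such that the divisibility relation $a\mid b\iff aS\supseteq bS$ is a partial order inducing a distributive lattice on $S$, multiplication distributes over both meets and joins, and $S$ is *hyper-normal*: for any $a,b\in S$, with $d=a\wedge b$ and $a=da_1$, there is $b_1\in S$ satisfying $a_1\wedge b_1=1$ and $b=db_1$.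

So $1$ is the least element, $0$ the greatest, $\wedge$ is gcd and $\vee$ is lcm. It is known that $S_R$ is a B-semigroup for every Bezout ring $R$. For example, the divisibility theories of Bezout domains are exactly the extensions $P^\bullet$ of positive cones $P$ of abelian lattice-ordered groups by a zero element. The problem of this lecture, taken from the paper "Divisibility Theory Of Semi-Hereditary Rings", is the converse in general:

> Is every Bezout semigroup isomorphic, as a commutative monoid with zero, to $S_R$ for some Bezout ring $R$?

The answer is no, and the counterexample below has cardinality $\aleph_3$. Everything is proved in ZFC.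

## 2. Chains and finite products are realizable pieces

We first collect the easy cases. They will also be our building blocks.

**Lemma 1.** Let $T$ be a commutative monoid with $0$ whose divisibility relation is a total order, and suppose that $ax=a\ne0$ implies $x=1$. Then $T$ is a B-semigroup.

*Proof.* A total order is a distributive lattice. If $a\mid b$ then $ac\mid bc$, so multiplication is monotone and therefore distributes over $\min$ and $\max$. For hyper-normality let $d=a\wedge b$ and $a=da_1$. If $b\mid a$ (this includes $a=b=0$), then $d=b$, and $b_1=1$ works. Otherwise $a\mid b$ and $b\nmid a$, so $d=a$, and $a\neq0$ because $0\mid b$ would give $b=0=a$. Now $a=aa_1$ with $a\ne0$ forces $a_1=1$, and any $b_1$ with $b=ab_1$ works. $\square$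

We use four chains, each realized by a ring. Here $k$ is a field, $L[\varepsilon]$ means $L[X]/(X^2)$, and $k[h]_{(h)}$ is the localization of $k[h]$ at $(h)$.

- $\mathsf B=\{1,0\}$, realized by any field.
- $\mathsf E=\{1,\varepsilon,0\}$ with $\varepsilon^2=0$, realized by $L[\varepsilon]$ for any field $L$.
- $\mathsf N=\{h^n:n\ge0\}\cup\{0\}$, realized by the discrete valuation ring $L[h]_{(h)}$.
- $\mathsf Q=\{h^n:n\ge0\}\cup\{h^n\varepsilon:n\in\mathbb Z\}\cup\{0\}$, with $h^m\cdot h^n\varepsilon=h^{m+n}\varepsilon$ and $h^m\varepsilon\cdot h^n\varepsilon=0$.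

In $\mathsf Q$ exponents add, and two factors $\varepsilon$ give $0$, so multiplication is associative. We have $h^m\mid h^n$ iff $m\le n$. Next, $h^m\mid h^n\varepsilon$ always, since $h^n\varepsilon=h^m\cdot h^{n-m}\varepsilon$ and negative exponents are allowed next to $\varepsilon$. Also $h^m\varepsilon\mid h^n\varepsilon$ iff $m\le n$, and $h^m\varepsilon\nmid h^n$. So $\mathsf Q$ is a chain: first $1,h,h^2,\dots$, then all the $h^n\varepsilon$ in the order of $\mathbb Z$, then $0$. If $h^mx=h^m$ or $h^m\varepsilon\,x=h^m\varepsilon$, then $x=1$. The other three monoids satisfy the hypotheses of Lemma 1 just as directly.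

A ring for $\mathsf Q$: let $V=k[h]_{(h)}$, with fraction field $k(h)$, and let $V\ltimes k(h)=\{p+q\varepsilon: p\in V,\ q\in k(h)\}$ with $\varepsilon^2=0$ (the *trivial extension*). An element with nonzero $p=h^n\cdot\text{unit}$ equals $h^n(\text{unit}+h^{-n}q\varepsilon)$. The bracket is a unit plus a nilpotent, hence a unit, so the element generates $(h^n)$. If $p=0$ and $q=h^n\cdot\text{unit}$ with $n\in\mathbb Z$, the element generates $(h^n\varepsilon)$. These ideals are pairwise different and multiply as in $\mathsf Q$.

A ring whose principal ideals are totally ordered by inclusion is called a *chain ring*. A chain ring is Bezout, since a finitely generated ideal is generated by the largest of the principal ideals of its generators. It is also local if it is not the zero ring: of two nonunits one divides the other, so their sum is a multiple of a nonunit. All rings above are chain rings.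

Finite products are no problem either: finitely generated ideals of $R\times R'$ have the form $I\times I'$, so a finite product of Bezout rings is Bezout, and its divisibility theory is the product of the divisibility theories. Hence every finite product of copies of $\mathsf B,\mathsf E,\mathsf N,\mathsf Q$ is realizable.

Finally, a monoid homomorphism preserves divisibility. So a homomorphism between chains that sends $0$ to $0$ preserves $\wedge$ and $\vee$.

## 3. A cube of chains that no cube of rings induces

A B-semigroup may be glued from chains along homomorphisms. The sensible way to realize it is to realize each chain by a ring and each connecting homomorphism by a ring homomorphism, and then to glue the rings. Here is a small diagram for which this is impossible.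

For $K\subseteq\{1,2,3,4\}$ (we write $23$ for $\{2,3\}$, and so on) put
$$T_\emptyset=T_{1234}=\mathsf B,\qquad T_{234}=\mathsf N,\qquad T_{23}=\mathsf Q,\qquad T_K=\mathsf E\ \text{ for all other }K.$$
For $K\subseteq L$ define $f_{KL}:T_K\to T_L$, always with $1\mapsto1$ and $0\mapsto0$, so that $f_{KK}=\mathrm{id}$, $f_{\emptyset L}$ is the unique such map, and otherwise:

- $\mathsf E\to\mathsf E$: the identity;
- $2\to23$: $\varepsilon\mapsto h\varepsilon$; and $3\to23$: $\varepsilon\mapsto\varepsilon$;
- $23\to123$: $h^n\mapsto1$, $h^n\varepsilon\mapsto\varepsilon$; and $23\to234$: $h^n\mapsto h^n$, $h^n\varepsilon\mapsto0$;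
- $K\to234$ for $K=2,3,4,24,34$: $\varepsilon\mapsto0$;
- $K\to1234$: $h^n\mapsto1$, and $\varepsilon\mapsto0$, $h^n\varepsilon\mapsto0$.

*These are homomorphisms.* A map out of $\mathsf E$ only needs $\varepsilon$ to go to an element of square $0$, and $\varepsilon,h\varepsilon,0$ have this property. The maps out of $\mathsf Q$ and $\mathsf N$ respect the addition of exponents, and two elements $h^m\varepsilon,h^n\varepsilon$ have images with product $0$.

*They are functorial: $f_{LM}f_{KL}=f_{KM}$.* This is clear if $K=\emptyset$, $K=L$ or $L=M$, so let $\emptyset\ne K\subsetneq L\subsetneq M$.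

- $M=123$, $K$ a singleton, $L$ a pair. Through $12$ and $13$ all maps are identities. Through $23$: $2\to23\to123$ sends $\varepsilon\mapsto h\varepsilon\mapsto\varepsilon$, and $3\to23\to123$ sends $\varepsilon\mapsto\varepsilon\mapsto\varepsilon$.
- $M=124$ or $134$: all maps are identities.
- $M=234$, $K$ a singleton, $L$ a pair: $\varepsilon$ goes to $\varepsilon$ or $h\varepsilon$ and then to $0$.
- $M=1234$: if $T_K=\mathsf E$, then $\varepsilon$ goes to $\varepsilon$, $h\varepsilon$ or $0$ and then to $0$. If $K=23$, both routes $23\to123\to1234$ and $23\to234\to1234$ send $h^n\mapsto1$ and $h^n\varepsilon\mapsto0$.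

A ring homomorphism $\varphi:R\to R'$ induces the homomorphism $rR\mapsto\varphi(r)R'$ of monoids of principal ideals.

**Lemma 2.** There is no functor $K\mapsto R_K$ from the subsets of $\{1,2,3,4\}$ (ordered by inclusion) to rings for which the principal ideals of $R_K$ form $T_K$ and the ring maps induce the $f_{KL}$.

*Proof.* Suppose there is one. Pick $a_i\in R_i$ generating the ideal $\varepsilon$, and denote images under the maps of the functor by the same letters. For $i<j$ the element $a_j$ generates $\varepsilon$ in $R_{ij}$, while $a_i$ generates $\varepsilon$, or $h\varepsilon$ if $ij=23$. So $a_i=u_{ij}a_j$ for some $u_{ij}\in R_{ij}$. In $\mathsf E$, $t\varepsilon=\varepsilon$ forces $t=1$; in $\mathsf Q$, $t\varepsilon=h\varepsilon$ forces $t=h$. So $u_{ij}$ is a unit if $ij\ne23$, and $u_{23}$ generates $(h)$.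

In $R_{123}$ we get $u_{12}u_{23}a_3=a_1=u_{13}a_3$, so $\delta_{123}=u_{12}u_{23}-u_{13}$ annihilates $a_3$, which generates $\varepsilon$. Hence $\delta_{123}$ generates $\varepsilon$ or $0$ in $R_{123}$, and it maps to $0$ in $R_{1234}$. The same holds for $\delta_{124}=u_{12}u_{24}-u_{14}$ and $\delta_{134}=u_{13}u_{34}-u_{14}$. Now $R_{1234}$ is a field, since $T_{1234}=\mathsf B$. In it
$$u_{12}u_{24}=u_{14}=u_{13}u_{34}=u_{12}u_{23}u_{34},\qquad u_{12}\ne0,$$
so $\delta_{234}=u_{23}u_{34}-u_{24}$ maps to $0$ in $R_{1234}$. But $R_{234}$ is a chain ring, hence local, and in it $u_{23}u_{34}$ is a nonunit (because $u_{23}$ generates $(h)$), while $u_{24}$ is a unit. So $\delta_{234}$ is a unit of $R_{234}$, and its image in $R_{1234}$ is not $0$. This is a contradiction. $\square$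

Three faces of the tetrahedron impose the relation $u_{ij}u_{jk}=u_{ik}$. The fourth forbids it. And three relations imply the fourth.

*Why this does not yet answer the question.* Lemma 2 concerns a diagram, and we need one monoid. If we just take $\prod_KT_K$, the maps $f_{KL}$ play no role, and by Section 2 this product is realized by a product of rings with no maps between them. We need a monoid whose multiplication forces any realizing ring to remember the $f_{KL}$.

## 4. The semigroup $S(A)$ of finitely supported families

Let $A=A_1\sqcup A_2\sqcup A_3\sqcup A_4$ be a disjoint union of sets; the elements of $A_i$ have *color* $i$. Call a finite $\lambda\subseteq A$ *rainbow* if it has at most one element of each color, and let $\Lambda$ be the set of rainbow sets, including $\emptyset$. For $\lambda\subseteq\mu$ in $\Lambda$ with color sets $K\subseteq L$ write $T_\lambda=T_K$ and $f_{\lambda\mu}=f_{KL}$. Thus every rainbow 4-set carries a copy of the cube, and these copies share faces.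

**Definition (support, $S(A)$).** A finite $J\subseteq A$ (rainbow or not) *supports* $s\in\prod_{\lambda\in\Lambda}T_\lambda$ if
$$s_\mu=f_{\mu\cap J,\mu}(s_{\mu\cap J})\qquad\text{for all }\mu\in\Lambda .$$
$S=S(A)$ is the set of those $s\in\prod T_\lambda$ that have a finite support.

*Example 1.* For $x\in A$ define $\alpha^x_\mu=f_{\{x\},\mu}(\varepsilon)$ if $x\in\mu$, and $\alpha^x_\mu=0$ otherwise. The set $\{x\}$ supports $\alpha^x$: if $x\notin\mu$ then $\mu\cap\{x\}=\emptyset$, and $\alpha^x_\emptyset=0$ is mapped to $0$. If $x$ has color $2$ and $y$ color $3$, then $\alpha^x_{\{x,y\}}=h\varepsilon$ and $\alpha^y_{\{x,y\}}=\varepsilon$. The $\alpha^x$ are pairwise distinct, since $\alpha^x_{\{y\}}\neq0$ iff $x=y$.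

*Example 2.* For a rainbow pair $\{x,y\}$ let $e^{xy}_\mu=1$ if $\mu\supseteq\{x,y\}$ and $0$ otherwise. It is supported by $\{x,y\}$, and it is idempotent.

*Two facts about supports.* First, a support may be enlarged. If $J$ supports $s$ and $J\subseteq J'$ is finite, then $(\mu\cap J')\cap J=\mu\cap J$ gives $s_{\mu\cap J'}=f_{\mu\cap J,\mu\cap J'}(s_{\mu\cap J})$, so
$$f_{\mu\cap J',\mu}(s_{\mu\cap J'})=f_{\mu\cap J,\mu}(s_{\mu\cap J})=s_\mu .$$
Second, arbitrary values $s_\lambda\in T_\lambda$ for the finitely many $\lambda\in\Lambda$ with $\lambda\subseteq J$ extend in exactly one way to an element supported by $J$, namely by $s_\mu=f_{\mu\cap J,\mu}(s_{\mu\cap J})$. So the elements supported by $J$ correspond bijectively to $\prod_{\lambda\subseteq J}T_\lambda$.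

**Lemma 3.** $S(A)$ is a B-semigroup, and $s\mid t$ in $S(A)$ iff $s_\lambda\mid t_\lambda$ for all $\lambda$.

*Proof.* Any two elements have a common support, and the $f$'s are homomorphisms that preserve $0,1,\wedge,\vee$. So $S$ is a submonoid of the product, contains $0$ and $1$ (both supported by $\emptyset$), and is closed under componentwise $\wedge$ and $\vee$.

If $s\mid t$ in $S$, then clearly $s_\lambda\mid t_\lambda$ for all $\lambda$. Conversely, suppose this holds and let $J$ support both. Choose $r_\lambda$ with $s_\lambda r_\lambda=t_\lambda$ for $\lambda\subseteq J$, and extend by $r_\mu=f_{\mu\cap J,\mu}(r_{\mu\cap J})$. Then $r\in S$, and applying $f_{\mu\cap J,\mu}$ to $s_{\mu\cap J}r_{\mu\cap J}=t_{\mu\cap J}$ gives $s_\mu r_\mu=t_\mu$. So $sr=t$.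

Thus divisibility in $S$ is the componentwise order. It is a partial order giving a distributive lattice with componentwise operations, over which multiplication distributes. For hyper-normality let $d=a\wedge b$ and $a=da_1$, and let $J$ support $a,b,a_1$; then $J$ supports $d$. For $\lambda\subseteq J$ use Lemma 1 to choose $b_{1,\lambda}\in T_\lambda$ with $a_{1,\lambda}\wedge b_{1,\lambda}=1$ and $b_\lambda=d_\lambda b_{1,\lambda}$, and extend by the $f$'s. Both equations persist at every $\mu$ because the $f$'s preserve products and meets. $\square$

Let $\kappa_1\le\kappa_2\le\kappa_3\le\kappa_4$ be the cardinals $|A_1|,\dots,|A_4|$ in increasing order. Here are the main results.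

**Theorem 1.** $S(A)$ is a B-semigroup. If $\kappa_j\ge\aleph_{j-1}$ for $j=1,2,3,4$ (e.g. $|A_j|=\aleph_{j-1}$, where $|S(A)|=\aleph_3$), then $S(A)$ is not isomorphic to the monoid of principal ideals of any commutative ring. In particular $S(A)\not\cong S_R$ for every Bezout ring $R$.

**Theorem 2.** If $\kappa_j<\aleph_{j-1}$ for some $j$, then $S(A)\cong S_R$ for some Bezout ring $R$. So $S(A)$ is a divisibility theory of a Bezout ring if and only if $\kappa_j<\aleph_{j-1}$ for some $j$.

**Theorem 3.** The class of divisibility theories of Bezout rings is not axiomatizable by any class of $L_{\infty\omega}$-sentences in the language $(\cdot,1,0)$, hence not by first-order axioms. It is also not closed under directed unions of B-subsemigroups.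

So not every Bezout semigroup is the divisibility theory of a Bezout ring. The least cardinality of a non-realizable B-semigroup is not determined here; Theorem 1 shows that it is at most $\aleph_3$.

The first sentence of Theorem 1 is Lemma 3. For the cardinality: if $|A_j|=\aleph_{j-1}$, there are $\aleph_3$ finite supports with countably many elements each, so $|S(A)|\le\aleph_3$, and the $\aleph_3$ distinct elements $\alpha^x$ give equality.

If each $A_i$ is a single point, $S(A)$ is just $\prod_KT_K$ and is realizable. So the nonexistence proof must use that $A$ is large.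

## 5. Prime ideals read off from $S(A)$

For the proof of Theorem 1 assume $\kappa_j\ge\aleph_{j-1}$ for all $j$, and suppose that $R$ is a commutative ring with an isomorphism from its monoid of principal ideals onto $S=S(A)$. For $r\in R$ let $v(r)\in S$ be the image of $rR$, and $v_\lambda(r)\in T_\lambda$ its $\lambda$-component. Then $v$ is surjective, $v(rs)=v(r)v(s)$, $v(-r)=v(r)$ and $v(1)=1$. Since an isomorphism matches the zero elements, $v(r)=0$ iff $r=0$. Moreover
$$r\in sR\iff v(s)\mid v(r).$$
Indeed, if $r=st$ then $v(r)=v(s)v(t)$. Conversely, if $v(r)=v(s)w$, write $w=v(t)$; then $v(r)=v(st)$, so $rR=stR\subseteq sR$.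

The function $v$ says nothing directly about sums, and in Lemma 2 we needed sums: "nonunit minus unit is a unit", and "the top ring is a domain".

**Step 1 (the primes $N_\lambda$).** This step recovers as much addition as we need. For every $\lambda\in\Lambda$, the set $N_\lambda=\{r\in R: v_\lambda(r)\neq1\}$ is a prime ideal of $R$.

In a monoid with antisymmetric divisibility, $ab=1$ iff $a=b=1$. Hence $N_\lambda$ is closed under multiplication by $R$, and its complement is closed under products. Also $0\in N_\lambda$ and $1\notin N_\lambda$. It remains to show that $N_\lambda$ is closed under addition.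

Let $r,s\in N_\lambda$. Since $T_\lambda$ is a chain, we may assume $v_\lambda(r)\mid v_\lambda(s)$. Let $J\supseteq\lambda$ be a finite set supporting both $v(r)$ and $v(s)$. Let $e_\mu=1$ if $\mu\cap J=\lambda$, and $e_\mu=0$ otherwise. Since $e_\mu$ depends only on $\mu\cap J$ and the $f$'s preserve $0$ and $1$, the set $J$ supports $e$, so $e\in S$. If $\mu\cap J=\lambda$, then $v_\mu(r)=f_{\lambda\mu}(v_\lambda(r))$ divides $f_{\lambda\mu}(v_\lambda(s))=v_\mu(s)$. For all other $\mu$ the $\mu$-component of $e\,v(s)$ is $0$, which is divisible by everything. By Lemma 3, $v(r)\mid e\,v(s)$.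

Choose $D\in R$ with $v(D)=e$. Then $v(r)\mid v(Ds)$, so $Ds=rt$ for some $t\in R$, and
$$D(r+s)=r(D+t).$$
Compare $\lambda$-components, using $e_\lambda=1$: we get $v_\lambda(r+s)=v_\lambda(r)\,v_\lambda(D+t)$. This is not $1$, because $v_\lambda(r)\ne1$. So $r+s\in N_\lambda$.

## 6. Comparison factors $u_{xy}$ and their defects

**Step 2 (generators, idempotents, factors).** This step produces in $R$ the elements that played the roles of $a_i$, $u_{ij}$ and $\delta_{ijk}$ in Lemma 2, for all points of $A$ at once.

For each $x\in A$ pick $a_x\in R$ with $v(a_x)=\alpha^x$ (Example 1).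

For each rainbow pair $\{x,y\}$ we want an *idempotent* $E_{xy}\in R$ with $v(E_{xy})=e^{xy}$ (Example 2). Take any $E$ with $v(E)=e^{xy}$. As $e^{xy}$ is idempotent, $ER=E^2R$, so $E=E^2t$ for some $t$. Then $(Et)^2=(E^2t)t=Et$, and $E=E\cdot Et$ shows $EtR=ER$. So $E_{xy}=Et$ works.

Let $x,y$ have colors $i<j$. In $T_{ij}$ we have $\alpha^y_{\{x,y\}}=\varepsilon$, and $\alpha^x_{\{x,y\}}$ is $\varepsilon$ if $ij\neq23$ and $h\varepsilon$ if $ij=23$. So $\alpha^y_{\{x,y\}}\mid\alpha^x_{\{x,y\}}$. Applying $f_{\{x,y\},\mu}$ gives $\alpha^y_\mu\mid\alpha^x_\mu$ for all $\mu\supseteq\{x,y\}$. At all other $\mu$ the element $e^{xy}\alpha^x$ is $0$. Hence $\alpha^y\mid e^{xy}\alpha^x$, and there is $u_{xy}\in R$ with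
$$E_{xy}a_x=u_{xy}a_y,\qquad v_{\{x,y\}}(u_{xy})=\begin{cases}1&\text{if } ij\neq23,\\ h&\text{if } ij=23.\end{cases}\tag{1}$$
The values follow from $v_{\{x,y\}}(u_{xy})\,\varepsilon=\alpha^x_{\{x,y\}}$: in $\mathsf E$, $t\varepsilon=\varepsilon$ forces $t=1$, and in $\mathsf Q$, $t\varepsilon=h\varepsilon$ forces $t=h$. Fix one $u_{xy}$ for each such pair.

For a rainbow triple $\tau=\{x,y,z\}$, listed with increasing colors, put
$$\delta_\tau=u_{xy}u_{yz}-u_{xz},\qquad E_\tau=E_{xy}E_{yz}E_{xz}.$$
By (1) and idempotency, $E_\tau a_x=E_\tau u_{xy}a_y=E_\tau u_{xy}u_{yz}a_z$, and also $E_\tau a_x=E_\tau u_{xz}a_z$. So $E_\tau\delta_\tau a_z=0$. If $\tau$ has colors $123$, $124$ or $134$, then $v_\tau(E_\tau)=1$ and $v_\tau(a_z)=\varepsilon$. Taking $\tau$-components gives $v_\tau(\delta_\tau)\,\varepsilon=0$ in $\mathsf E$, so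
$$v_\tau(\delta_\tau)\in\{\varepsilon,0\}\qquad(\tau\text{ of colors }123,\ 124,\ 134).\tag{2}$$

*Where a direct imitation of Lemma 2 stops.* Take a rainbow 4-set $c=\{x_1,x_2,x_3,x_4\}$ with $x_i\in A_i$. In Lemma 2 we moved from a pair or triple to the top by $f$. Here $v(u_{x_1x_2})$ is known at the coordinate $\{x_1,x_2\}$. Its value at $c$ is $f_{12,1234}$ of that only if some support $J$ of $v(u_{x_1x_2})$ has $J\cap c=\{x_1,x_2\}$. Nothing prevents a support from containing $x_3$ or $x_4$; for one fixed $c$ the factor could have been chosen with $c$ in view. The remedy is to make all choices first, and to pick $c$ afterwards, in general position with respect to all the finite supports involved. This is where size matters.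

## 7. A four-point set that is free for all finite supports

To see the mechanism, take two colors only. Suppose each point $x$ is assigned a finite set $F(x)$, and we want $y_1\in B_1$ and $y_2\in B_2$ with $y_2\notin F(y_1)$ and $y_1\notin F(y_2)$. If $|B_1|=\aleph_0$ and $|B_2|=\aleph_1$, pick $y_2\in B_2$ outside the countable set $\bigcup_{y\in B_1}F(y)$, and then $y_1\in B_1$ outside the finite set $F(y_2)$. If $B_1$ and $B_2$ are both disjoint copies of $\omega$, this can fail: let $F(n)$, for $n\in B_1$, be the set of $m\in B_2$ with $m\le n$, and let $F(m)$, for $m\in B_2$, be the set of $n\in B_1$ with $n\le m$. Any $n,m$ are comparable, so one of the two conditions is violated.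

**Step 3 (a free 4-set).** This step finds a rainbow 4-set on which supports do not interfere. For $r\in R$ fix a finite support $\sigma(r)$ of $v(r)$. For a rainbow triple $\tau$ let $F(\tau)$ be the union of $\sigma(\delta_\tau)$ and the three sets $\sigma(u_{xy})$, $\{x,y\}\subset\tau$. It is finite. The claim: there is a rainbow 4-set $c$ with
$$w\notin F(c\setminus\{w\})\qquad\text{for all }w\in c.$$

Since $\kappa_j\ge\aleph_{j-1}$, we can choose $B_1,\dots,B_4$ in four different color classes with $|B_j|=\aleph_{j-1}$. Choose successively:

- $y_4\in B_4$ outside the union of all $F(\{y_1,y_2,y_3\})$ over $B_1\times B_2\times B_3$, a set of size $\le\aleph_2$;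
- $y_3\in B_3$ outside the union of all $F(\{y_1,y_2,y_4\})$ over $B_1\times B_2$, a set of size $\le\aleph_1$;
- $y_2\in B_2$ outside the union of all $F(\{y_1,y_3,y_4\})$ over $y_1\in B_1$, a countable set;
- $y_1\in B_1$ outside the finite set $F(\{y_2,y_3,y_4\})$.

Then $c=\{y_1,y_2,y_3,y_4\}$ is as claimed. (In the first three items the $y$'s not yet chosen range over their whole sets, so the later choices do not matter.)

**Step 4 (values at $c$).** This step makes $v_c$ computable from pairs and triples. Rename $c=\{x_1,x_2,x_3,x_4\}$ with $x_i\in A_i$, and write $u_{ij}=u_{x_ix_j}$, $\delta_{ijk}=\delta_{\{x_i,x_j,x_k\}}$, $v_{ij}=v_{\{x_i,x_j\}}$, $v_{234}=v_{\{x_2,x_3,x_4\}}$, $N_{234}=N_{\{x_2,x_3,x_4\}}$, and so on.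

If $w\in c\setminus\{x_i,x_j\}$, then $\{x_i,x_j\}\subset c\setminus\{w\}$, so $\sigma(u_{ij})\subseteq F(c\setminus\{w\})$ does not contain $w$. As this holds for both such $w$, $\sigma(u_{ij})\cap c\subseteq\{x_i,x_j\}$. Likewise $\sigma(\delta_{ijk})\cap c\subseteq\{x_i,x_j,x_k\}$. Enlarge these supports by $\{x_i,x_j\}$ and $\{x_i,x_j,x_k\}$, respectively; they now meet $c$ exactly in these sets. The definition of support gives
$$v_\mu(u_{ij})=f_{ij,\mu}\big(v_{ij}(u_{ij})\big)\ \ \text{for }\{x_i,x_j\}\subseteq\mu\subseteq c,\qquad v_c(\delta_{ijk})=f_{ijk,1234}\big(v_{ijk}(\delta_{ijk})\big).\tag{3}$$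
Here $f_{ij,\mu}$ stands for $f_{ij,L}$, with $L$ the color set of $\mu$.

## 8. Three relations force the fourth

**Step 5 (the contradiction).** This step repeats the computation of Lemma 2 with $R/N_c$ in place of the field $R_{1234}$, and $N_{234}$ in place of the maximal ideal of $R_{234}$.

By (1) and (3), $v_c(u_{ij})=1$ for all $i<j$; for $ij=23$ note that $h\mapsto1$ under $23\to1234$. So no $u_{ij}$ lies in the prime ideal $N_c$. By (2) and (3), and since $\varepsilon\mapsto0$ in $T_{1234}$, we have $v_c(\delta_{123})=v_c(\delta_{124})=v_c(\delta_{134})=0$, so these three elements lie in $N_c$. Hence in the domain $R/N_c$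
$$u_{12}u_{23}=u_{13},\qquad u_{12}u_{24}=u_{14},\qquad u_{13}u_{34}=u_{14}.$$
Therefore $u_{12}u_{24}=u_{12}u_{23}u_{34}$ with $u_{12}\ne0$, so $u_{24}=u_{23}u_{34}$ in $R/N_c$. That is, $\delta_{234}=u_{23}u_{34}-u_{24}\in N_c$.

On the other hand, by (1) and (3), $v_{234}(u_{23})=h\neq1$ and $v_{234}(u_{24})=1$. So $u_{23}u_{34}\in N_{234}$ and $u_{24}\notin N_{234}$. Since $N_{234}$ is an ideal (Step 1), $\delta_{234}\notin N_{234}$, that is, $v_{234}(\delta_{234})=1$. By (3), $v_c(\delta_{234})=f_{234,1234}(1)=1$, so $\delta_{234}\notin N_c$. This is a contradiction, and Theorem 1 is proved. $\blacksquare$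

## 9. Cutting one edge at the top of each cube

We turn to Theorem 2: if some $\kappa_j<\aleph_{j-1}$, then $S(A)$ is realizable. By Lemma 2 we cannot put compatible rings on a whole cube. But suppose that at each rainbow 4-set $c$ we give up *one* of the four inclusions of a triple into $c$. Then the contradiction of Lemma 2 disappears, and Section 10 gives a diagram. The price is that the value at $c$ becomes unconstrained by that triple, and we can afford this only if each finite $J$ is affected at finitely many $c$. The combinatorial input is that the choices can be spread out.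

**Lemma 4.** If $\kappa_j<\aleph_{j-1}$ for some $j$, then the set of rainbow 4-sets is a disjoint union $C_1\sqcup C_2\sqcup C_3\sqcup C_4$ such that for each $i$ and each rainbow triple $\tau$ of colors $\neq i$, the set $\{x\in A_i:\tau\cup\{x\}\in C_i\}$ is finite.

*Example with two factors.* $\omega\times\omega$ is the disjoint union of $C_2=\{(x_1,x_2):x_2\le x_1\}$ and $C_1=\{(x_1,x_2):x_1<x_2\}$. For fixed $x_1$ only finitely many points lie in $C_2$, and for fixed $x_2$ only finitely many lie in $C_1$. The proof iterates this.

*Proof.* Consider, for $j\ge1$, the following claim $(D_j)$: if $|X_1|,\dots,|X_j|<\aleph_{j-1}$, then $X_1\times\dots\times X_j$ is a disjoint union of sets $C_1,\dots,C_j$ such that $C_l$ meets each line parallel to the $l$-th axis in a finite set.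

$(D_1)$ is trivial, since $X_1$ is finite: take $C_1=X_1$. Assume $(D_j)$, and let $|X_1|,\dots,|X_{j+1}|<\aleph_j$. Then each $X_l$ has size at most $\aleph_{j-1}$, and we may regard it as a subset of the ordinal $\omega_{j-1}$. For $\alpha<\omega_{j-1}$ the sets $\{x\in X_l:x\le\alpha\}$ have size $<\aleph_{j-1}$. So for each $i\in\{1,\dots,j+1\}$ and $\alpha\in X_i$, $(D_j)$ gives a partition $(C^{i,\alpha}_l)_{l\neq i}$ of $\prod_{l\ne i}\{x\in X_l:x\le\alpha\}$ of the required kind.

Given a tuple $x=(x_1,\dots,x_{j+1})$, let $i$ be the least index with $x_i=\max_lx_l$. Then $(x_{l'})_{l'\ne i}$ lies in the product partitioned by $(C^{i,x_i}_l)_{l\ne i}$. Put $x$ into $C_l$ iff $(x_{l'})_{l'\neq i}\in C_l^{i,x_i}$. This is a partition. Consider a line in direction $l$. A point of $C_l$ on it has $i\ne l$. For each of the $j$ possible $i$, the coordinate $\alpha=x_i$ is fixed along the line, and $(x_{l'})_{l'\ne i}$ moves along a line in direction $l$, which meets $C^{i,\alpha}_l$ in a finite set. So the line meets $C_l$ in a finite set, which proves $(D_{j+1})$.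

Now let $\kappa_j<\aleph_{j-1}$. The $j$ smallest color classes all have size $<\aleph_{j-1}$. Apply $(D_j)$ to them, and assign each rainbow 4-set according to its points in these $j$ classes, ignoring the other coordinates. Let the remaining $C_i$ be empty. For $i$ among the $j$ classes, the 4-sets $\tau\cup\{x\}$, $x\in A_i$, give the points of one line in direction $i$. $\square$

## 10. Rings on the proper faces, and four possible tops

**Step 6 (rings for proper subsets).** This step realizes the cube without its top vertex. Let $k$ be a field; the $w_{ij}$ and $h$ are indeterminates, and $V=k[h]_{(h)}$. Put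
$$R_\emptyset=k,\qquad R_i=k[\varepsilon],\qquad R_{ij}=k(w_{ij})[\varepsilon]\ (ij\ne23),\qquad R_{23}=V\ltimes k(h),$$
$$R_{123}=k(w_{12},w_{13})[\varepsilon],\quad R_{124}=k(w_{12},w_{14})[\varepsilon],\quad R_{134}=k(w_{13},w_{14})[\varepsilon],\quad R_{234}=k(w_{24},w_{34})[h]_{(h)}.$$
By Section 2 these are chain rings with divisibility theory $T_K$. Use the following $k$-algebra maps:

- for $i<j$, $ij\ne23$: $R_i\to R_{ij}$ by $\varepsilon\mapsto\varepsilon$, and $R_j\to R_{ij}$ by $\varepsilon\mapsto w_{ij}\varepsilon$;
- $R_2\to R_{23}$ by $\varepsilon\mapsto h\varepsilon$, and $R_3\to R_{23}$ by $\varepsilon\mapsto\varepsilon$;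
- $R_{1j}\to R_{1jk}$ and $R_{1k}\to R_{1jk}$: the inclusions $w\mapsto w$, $\varepsilon\mapsto\varepsilon$ (here $j<k$ are colors);
- $R_{23}\to R_{123}$ by $h\mapsto w_{12}/w_{13}$, $\varepsilon\mapsto w_{13}\varepsilon$;
- $R_{24}\to R_{124}$ by $w_{24}\mapsto w_{14}/w_{12}$, $\varepsilon\mapsto w_{12}\varepsilon$;
- $R_{34}\to R_{134}$ by $w_{34}\mapsto w_{14}/w_{13}$, $\varepsilon\mapsto w_{13}\varepsilon$;
- $R_{23},R_{24},R_{34}\to R_{234}$ by $h\mapsto h$, $w\mapsto w$, $\varepsilon\mapsto0$.

For $R_{23}\to R_{123}$: the element $w_{12}/w_{13}$ is transcendental over $k$, so $h\mapsto w_{12}/w_{13}$ extends to an embedding $\varphi$ of $k(h)$, and $p+q\varepsilon\mapsto\varphi(p)+\varphi(q)w_{13}\varepsilon$ is a ring homomorphism. The other maps are defined similarly.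

*Commutativity.* We check that the two routes from a singleton through a pair to a triple agree; this then defines the maps from singletons to triples, and the maps from $R_\emptyset=k$ are the structure maps. For $\varepsilon\in R_1$ both routes to $R_{123},R_{124},R_{134}$ give $\varepsilon$. For the other singletons:

- In $R_{123}$: $\varepsilon\in R_2$ goes to $w_{12}\varepsilon$ via $12$, and to $\frac{w_{12}}{w_{13}}w_{13}\varepsilon=w_{12}\varepsilon$ via $23$; $\varepsilon\in R_3$ goes to $w_{13}\varepsilon$ via $13$ and via $23$.
- In $R_{124}$: $\varepsilon\in R_2$ goes to $w_{12}\varepsilon$ via $12$ and via $24$; $\varepsilon\in R_4$ goes to $w_{14}\varepsilon$ via $14$, and to $\frac{w_{14}}{w_{12}}w_{12}\varepsilon=w_{14}\varepsilon$ via $24$.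
- In $R_{134}$: $\varepsilon\in R_3$ goes to $w_{13}\varepsilon$ via $13$ and via $34$; $\varepsilon\in R_4$ goes to $w_{14}\varepsilon$ via $14$, and to $\frac{w_{14}}{w_{13}}w_{13}\varepsilon=w_{14}\varepsilon$ via $34$.
- In $R_{234}$ everything goes to $0$.

So we have a functor on the proper subsets of $\{1,2,3,4\}$. It induces the maps $f_{KL}$ on principal ideals, because $w_{ij}$ and the images of $h$ in $R_{123}$ are units: for instance $23\to123$ sends $(h^n)$ to $(1)$ and $(h^n\varepsilon)$ to $(\varepsilon)$.

*What goes wrong at the top.* A common extension to a field of all four triples would have to send $h\mapsto w_{12}/w_{13}$, $w_{24}\mapsto w_{14}/w_{12}$, $w_{34}\mapsto w_{14}/w_{13}$. Then $hw_{24}-w_{34}\mapsto0$, although $hw_{24}-w_{34}$ is a unit of $R_{234}$. This is Lemma 2 again, with $u_{ij}=w_{ij}^{-1}$ for $ij\neq23$ and $u_{23}=h$. Dropping any one of the four triples removes the problem.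

**Step 7 (four tops).** This step constructs, for each $i$, a top ring compatible with all faces except the triple omitting color $i$. For $i=1,\dots,4$ we define a field $M_i$ and compatible maps $R_K\to M_i$ for all proper $K\ne\{1,2,3,4\}\setminus\{i\}$. On $R_{123},R_{124},R_{134}$, where applicable, use $\varepsilon\mapsto0$, $w_{1j}\mapsto w_{1j}$. On $R_{234}$, where applicable, use the map indicated:

- $M_1=k(w_{12},w_{13},w_{14})$ (no map from $R_{234}$);
- $M_2=k(w_{12},w_{13},w_{14},w_{34})$ (no map from $R_{134}$): $h\mapsto\frac{w_{12}}{w_{13}}$, $w_{24}\mapsto\frac{w_{14}}{w_{12}}$, $w_{34}\mapsto w_{34}$;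
- $M_3=k(w_{12},w_{13},w_{14},w_{24})$ (no map from $R_{124}$): $h\mapsto\frac{w_{12}}{w_{13}}$, $w_{34}\mapsto\frac{w_{14}}{w_{13}}$, $w_{24}\mapsto w_{24}$;
- $M_4=k(w_{12},w_{13},w_{14},h)$ (no map from $R_{123}$): $h\mapsto h$, $w_{24}\mapsto\frac{w_{14}}{w_{12}}$, $w_{34}\mapsto\frac{w_{14}}{w_{13}}$.

In $M_2,M_3,M_4$ the images of $h,w_{24},w_{34}$ are Laurent monomials with linearly independent exponent vectors. So they are algebraically independent over $k$, the polynomial ring $k[h,w_{24},w_{34}]$ embeds into $M_i$, hence so does its fraction field, and the map on $R_{234}$ exists.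

*Compatibility on pairs.* Any two of the three allowed triples share one pair $K$, and the two maps on $R_K$ must agree. The pairs to check are:

- $M_1$: $12$, $13$, $14$; both maps are $w_{1j}\mapsto w_{1j}$, $\varepsilon\mapsto0$.
- $M_2$ (triples $123,124,234$): $12$ as before; $23$, where both maps are $h\mapsto w_{12}/w_{13}$, $\varepsilon\mapsto0$; $24$, where both are $w_{24}\mapsto w_{14}/w_{12}$, $\varepsilon\mapsto0$.
- $M_3$ (triples $123,134,234$): $13$ as before; $23$, as for $M_2$; $34$, where both maps are $w_{34}\mapsto w_{14}/w_{13}$, $\varepsilon\mapsto0$.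
- $M_4$ (triples $124,134,234$): $14$ as before; $24$ and $34$, with both maps $w_{24}\mapsto w_{14}/w_{12}$, respectively $w_{34}\mapsto w_{14}/w_{13}$, and $\varepsilon\mapsto0$.

Every pair lies in two triples, at least one of which is allowed, so the maps from pairs are defined unambiguously by composition. From a singleton there is only one $k$-algebra map $k[\varepsilon]\to M_i$, since the nilpotent $\varepsilon$ must go to $0$ in a field, and the map from $k$ is unique too. So all the maps are compatible. They induce $f_{K,1234}$: in each case $h$ goes to a nonzero element of the field and all $h^n\varepsilon$ and $\varepsilon$ go to $0$.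

## 11. Assembling the ring $R$ over $\Lambda$

**Step 8 (definition of $R$).** This step glues the rings by finite supports, as in Section 4, but skips the omitted inclusions. Take $C_1,\dots,C_4$ from Lemma 4. For $\lambda\in\Lambda$ with $|\lambda|\le3$ let $R_\lambda=R_K$ with $K$ the color set of $\lambda$. For $c\in C_i$ let $R_c=M_i$. Call the inclusion $c\setminus A_i\subset c$, for $c\in C_i$, *cut*. For all uncut $\lambda\subseteq\mu$ we have ring maps $g_{\lambda\mu}:R_\lambda\to R_\mu$, which induce $f_{\lambda\mu}$ on principal ideals, with $g_{\nu\mu}g_{\lambda\nu}=g_{\lambda\mu}$ whenever $\lambda\subseteq\nu\subseteq\mu$ and all three inclusions are uncut. Cut inclusions go from a triple to a 4-set; in particular, inclusions into sets with at most three elements are uncut.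

A finite $J\subseteq A$ *supports* $r\in\prod_\lambda R_\lambda$ if $r_\mu=g_{\mu\cap J,\mu}(r_{\mu\cap J})$ for all $\mu$ such that $\mu\cap J\subseteq\mu$ is not cut. Call $\mu$ *exceptional for $J$* if $\mu\cap J\subset\mu$ is cut. In that case $\mu=\tau\cup\{x\}\in C_i$, where $\tau=\mu\cap J\subseteq J$ is a triple of colors $\ne i$ and $x\in A_i$. There are finitely many triples $\tau\subseteq J$, each $\tau$ determines $i$, and by Lemma 4 each $\tau$ allows finitely many $x$. So only finitely many $\mu$ are exceptional for $J$.

*Supports may be enlarged.* Let $J$ support $r$ and let $J\subseteq J'$ be finite. Put $\lambda=\mu\cap J\subseteq\nu=\mu\cap J'$, and assume $\nu\subseteq\mu$ is not cut; we need $r_\mu=g_{\nu\mu}(r_\nu)$. If $\lambda\subseteq\mu$ is cut, then $|\lambda|=3$ and $|\mu|=4$, so $\nu\in\{\lambda,\mu\}$, and $\nu\neq\lambda$ because $\nu\subseteq\mu$ is not cut; hence $\nu=\mu$ and nothing is required. If $\lambda\subseteq\mu$ is not cut, we may assume $\nu\neq\mu$. Then $|\nu|\le3$, so $\lambda\subseteq\nu$ is uncut. Since $\nu\cap J=\lambda$, we get $r_\nu=g_{\lambda\nu}(r_\lambda)$ and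 $r_\mu=g_{\lambda\mu}(r_\lambda)=g_{\nu\mu}(r_\nu)$.

Let $R$ be the set of all $r\in\prod R_\lambda$ with a finite support, and let $R_J$ be the set of those supported by $J$. Since the $g$'s are ring homomorphisms and $\emptyset\subseteq\mu$ is never cut, each $R_J$ is a subring of $\prod R_\lambda$ (it contains $1$). By enlargement of supports, $R$ is the directed union of the $R_J$, hence a subring.

**Step 9 ($R$ is Bezout).** This step reduces the claim to finite products. Call the coordinates $\lambda\subseteq J$ and the exceptional $\mu$ the *free coordinates* of $R_J$. There are finitely many. Any other coordinate $\mu$ is determined by $r_\mu=g_{\mu\cap J,\mu}(r_{\mu\cap J})$, where $\mu\cap J\subseteq J$ is free, and no condition relates the free coordinates to each other. So restriction to the free coordinates is an isomorphism of $R_J$ onto a finite product of chain rings, and $R_J$ is Bezout. A finitely generated ideal of $R$ has its generators in some $R_J$; if they generate $dR_J$ there, they generate $dR$ in $R$. So $R$ is Bezout.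

**Step 10 ($S_R\cong S(A)$).** This step computes the divisibility theory of $R$. For $r\in R$ let $v(r)_\lambda\in T_\lambda$ correspond to the ideal $r_\lambda R_\lambda$. Then $v(rr')=v(r)v(r')$.

*Divisibility is componentwise: $r'\in rR$ iff $v(r)_\lambda\mid v(r')_\lambda$ for all $\lambda$.* "Only if" is clear. For "if", let $J$ support both, solve $r_\lambda t_\lambda=r'_\lambda$ on the finitely many free coordinates of $R_J$, and extend to $t\in R_J$. Then $rt=r'$, since both sides lie in $R_J$ and agree on the free coordinates. Consequently $rR=r'R$ iff $v(r)=v(r')$, so $rR\mapsto v(r)$ is well defined, injective and multiplicative, and it sends $0$ to $0$ and $1$ to $1$.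

*The values lie in $S(A)$.* Let $J$ support $r$, and let $J'$ be the union of $J$ and all $\mu$ exceptional for $J$; it is finite. We show that $J'$ supports $v(r)$. Given $\mu$, put $\lambda=\mu\cap J$ and $\nu=\mu\cap J'$. If $\mu$ is exceptional for $J$, then $\mu\subseteq J'$ and $\nu=\mu$. If $\nu=\mu$, there is nothing to show. Otherwise $\lambda\subseteq\mu$ is uncut, so $r_\mu=g_{\lambda\mu}(r_\lambda)$ and $v(r)_\mu=f_{\lambda\mu}(v(r)_\lambda)$. Also $|\nu|\le3$, so $\lambda\subseteq\nu$ is uncut and $v(r)_\nu=f_{\lambda\nu}(v(r)_\lambda)$. Hence $v(r)_\mu=f_{\nu\mu}f_{\lambda\nu}(v(r)_\lambda)=f_{\nu\mu}(v(r)_\nu)$. Here we used the $f$'s, which are functorial with no exceptions.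

*Every element of $S(A)$ is a value.* Let $s\in S(A)$ be supported by $J$. For each free coordinate $\lambda$ of $R_J$ choose $r_\lambda\in R_\lambda$ generating the ideal that corresponds to $s_\lambda$, and extend to $r\in R_J$. On the free coordinates $v(r)_\lambda=s_\lambda$. For all other $\mu$, $v(r)_\mu=f_{\mu\cap J,\mu}(s_{\mu\cap J})=s_\mu$, because $J$ supports $s$. So $v(r)=s$.

Thus $S_R\cong S(A)$. The equivalence in Theorem 2 follows together with Theorem 1. $\blacksquare$

## 12. Infinitary sentences do not see the cardinals

It remains to prove Theorem 3. Recall that $L_{\infty\omega}$ allows conjunctions and disjunctions of arbitrary sets of formulas, but only finitely many quantified variables at a time; our formulas have finitely many free variables.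

For finite $J\subseteq A$ let $S_J(A)\subseteq S(A)$ be the set of elements supported by $J$.

**Step 11 (directed unions).** This step shows that realizability is lost in a directed union. The set $S_J(A)$ is a submonoid containing $0,1$ and closed under $\wedge,\vee$, and by Section 4 it is isomorphic to $\prod_{\lambda\subseteq J}T_\lambda$, a finite product of chains, which is a B-semigroup. Each $T_\lambda$ is the divisibility theory of one of the chain rings of Section 2. So $S_J(A)$ is the divisibility theory of a Bezout ring, a finite product of these. But $S(A)$ is the directed union of the $S_J(A)$, and by Theorem 1 it is not a divisibility theory if $|A_j|=\aleph_{j-1}$. This proves the last assertion of Theorem 3.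

**Step 12 (a back-and-forth system).** This step compares $S(A)$ and $S(A')$ when all color classes of $A$ and of $A'$ are infinite. Let $\beta:J\to J'$ be a color-preserving bijection between finite $J\subseteq A$ and $J'\subseteq A'$. Since $T_\lambda$ and $f_{\lambda\mu}$ depend only on colors, there is an isomorphism $\beta_*:S_J(A)\to S_{J'}(A')$ of monoids with zero: $\beta_*s$ is the element supported by $J'$ with $(\beta_*s)_{\mu'}=s_{\beta^{-1}(\mu')}$ for rainbow $\mu'\subseteq J'$.

*If $\beta_1:J_1\to J_1'$ extends $\beta$, then $\beta_{1*}$ extends $\beta_*$.* Let $s\in S_J(A)$. Both $\beta_*s$ and $\beta_{1*}s$ are supported by $J_1'$, so it suffices to compare them at rainbow $\mu'\subseteq J_1'$. Put $\mu=\beta_1^{-1}(\mu')$. Since $\beta_1$ is injective with $\beta_1(J)=J'$, we have $\beta^{-1}(\mu'\cap J')=\mu\cap J$. Hence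
$$(\beta_*s)_{\mu'}=f_{\mu'\cap J',\mu'}\big((\beta_*s)_{\mu'\cap J'}\big)=f_{\mu\cap J,\mu}(s_{\mu\cap J})=s_\mu=(\beta_{1*}s)_{\mu'} .$$

*Extension.* Given $\beta$ and $s\in S(A)$, choose a finite $J_1\supseteq J$ supporting $s$. Since the classes of $A'$ are infinite, $\beta$ extends to a color-preserving injection $\beta_1:J_1\to A'$, and $s$ lies in the domain of $\beta_{1*}\supseteq\beta_*$. Symmetrically, any element of $S(A')$ can be put into the range of an extension. The system of all $\beta_*$ is non-empty, as it contains $\emptyset_*:S_\emptyset(A)\to S_\emptyset(A')$.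

By Karp's theorem (C. Karp, "Finite-quantifier equivalence", 1965) it follows that $S(A)\equiv_{\infty\omega}S(A')$. The implication we need is a short induction. One shows for every $L_{\infty\omega}$-formula $\varphi(\bar y)$, every $p=\beta_*$ and every tuple $\bar s$ from its domain that $S(A)\models\varphi(\bar s)$ iff $S(A')\models\varphi(p\bar s)$. For atomic formulas, which are equations between terms in $\cdot,1,0$, this holds because $p$ is an isomorphism between submonoids containing $0$ and $1$. Negations and infinite conjunctions and disjunctions are immediate. If $S(A)\models\exists z\,\psi(\bar s,z)$ with witness $t$, extend $p$ to $p_1$ with $t$ in its domain; by induction $S(A')\models\psi(p_1\bar s,p_1t)$, and $p_1\bar s=p\bar s$. The converse uses extension in the other direction, and $\forall$ is $\neg\exists\neg$.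

**Step 13 (no axiomatization).** This step plays Theorems 1 and 2 against each other. Take all $|A'_i|=\aleph_0$, and $|A_i|=\aleph_{i-1}$. For $A'$ we have $\kappa_2=\aleph_0<\aleph_1$, so by Theorem 2 $S(A')$ is the divisibility theory of a Bezout ring. By Theorem 1, $S(A)$ is not. By Step 12 the two satisfy the same $L_{\infty\omega}$-sentences in the language $(\cdot,1,0)$. Hence no class of such sentences has exactly the divisibility theories of Bezout rings as its models, and in particular no set of first-order axioms does. $\blacksquare$
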